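# A Lindelöf space that has no condensation with Lindelöf square

## 1. Spaces with a $G_\delta$ diagonal condense onto separable metrizable spaces

All spaces in these notes are $T_1$. A **Lindelöf space** is a regular $T_1$ space in which every open cover has a countable subcover. A **condensation** of $X$ is a one-to-one continuous map $f:X\to Y$ with $f(X)=Y$. So, up to renaming points, $Y$ is the set $X$ with a coarser topology.

The square of a Lindelöf space need not be Lindelöf. The Sorgenfrey line $\mathbb S$ (the reals with the half-open intervals $[a,b)$ as a base) is Lindelöf, but the antidiagonal $\{(x,-x)\}$ is an uncountable closed discrete subset of $\mathbb S^2$. A closed discrete subset $H$ of a Lindelöf space must be countable: cover the space by the complement of $H$ and by open sets that each contain exactly one point of $H$. Yet $\mathbb S$ becomes harmless once we are allowed to coarsen it, since the identity is a condensation of $\mathbb S$ onto the usual line $\mathbb R$, and $\mathbb R^2$ is Lindelöf. This suggests the following question, posed in "Some problems and lines of investigation in general topology" (https://dml.cz/bitstream/handle/10338.dmlcz/106678/CommentatMathUnivCarol_029-1988-4_1.pdf).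

> *Let $X$ be a Lindelöf space. Does there exist a one-to-one continuous mapping $f:X\to Y$ such that $Y\times Y$ is Lindelöf?*

If $X$ is compact, or countable, then $X\times X$ is already Lindelöf and $Y=X$ works. The Sorgenfrey line belongs to a larger class in which the answer is yes. Recall that a regular Lindelöf space is normal, hence Tychonoff, and that $X$ has a **$G_\delta$ diagonal** if $\{(x,x):x\in X\}=\bigcap_n G_n$ for some open sets $G_n\subset X\times X$. For example, $\mathbb S$ has one: the diagonal is a $G_\delta$ in the usual topology of the plane, and the topology of $\mathbb S^2$ is finer.

**Proposition 1.** *If $X$ is Lindelöf and has a $G_\delta$ diagonal, then $X$ condenses onto a separable metrizable space $Y$. In particular $Y\times Y$ is Lindelöf.*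

*Proof.* Let the diagonal be $\bigcap_n G_n$ with $G_n$ open, and fix $n$. Each $x\in X$ has an open neighborhood $O$ with $O\times O\subset G_n$. Since $X$ is Tychonoff, there is a continuous $g:X\to[0,1]$ with $g(x)=1$ that vanishes off $O$. Then $U=\{g>0\}$ contains $x$ and $U\times U\subset G_n$. By the Lindelöf property countably many such sets $U_{n,k}=\{g_{n,k}>0\}$, $k\in\omega$, cover $X$.

The countable family $\{g_{n,k}\}$ separates points. Indeed, if $x\ne y$, choose $n$ with $(x,y)\notin G_n$ and $k$ with $x\in U_{n,k}$. As $U_{n,k}\times U_{n,k}\subset G_n$, we have $y\notin U_{n,k}$, so $g_{n,k}(x)>0=g_{n,k}(y)$. Hence $x\mapsto(g_{n,k}(x))_{n,k}$ is a one-to-one continuous map into $[0,1]^{\omega\times\omega}$. Its image $Y$ is separable metrizable, and so is $Y\times Y$. $\square$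

What changes in general? Without a $G_\delta$ diagonal, nothing provides countably many functions that separate points, and a condensation may be unable to simplify $X$. The answer to the question is in fact no, in ZFC.

**Theorem 2.** *There is a Lindelöf space $X$ such that for every one-to-one continuous map $f:X\to Y$ onto a regular $T_1$ space $Y$, the square $Y\times Y$ contains a closed discrete subset of cardinality $\mathfrak c=2^{\aleph_0}$. In particular $Y\times Y$ is not Lindelöf.*

This answers the question: if $Y\times Y$ is Lindelöf, then by convention it is regular $T_1$, hence so is its subspace $Y\times\{y\}\cong Y$, and Theorem 2 applies to $Y$.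

## 2. A line with isolated points, and the coarsening that defeats it

Throughout, $C=2^\omega$ is the Cantor set with a fixed metric $d$, $\Delta$ is the diagonal of $C^2$, and a *Cantor set* in $C$ is a subspace homeomorphic to $C$.

The first attempt is to take a standard Lindelöf space with bad square. Let $T_1,T_2\subset C$ be disjoint sets, each meeting every uncountable closed subset of $C$ (Section 3 constructs such a pair, with more properties). Put $B=C\setminus T_1\supset T_2$. Let $M$ be the set $C$ with the topology in which points of $B$ are isolated and points of $T_1$ keep their usual neighborhoods from $C$.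

*$M$ is Lindelöf.* The clopen subsets of $C$ together with the singletons of points of $B$ form a base of clopen sets of $M$, so $M$ is regular; it is clearly $T_1$. Given an open cover, choose for each $t\in T_1$ a $C$-open set containing $t$ and contained in a member of the cover. Countably many of these cover $T_1$; let $W$ be their union. Then $C\setminus W$ is closed in $C$ and misses $T_1$, so it is countable, and countably many further members of the cover suffice.

*$M\times T_2$ is not Lindelöf,* where $T_2$ has the topology of $C$. Let $H=\{(s,s):s\in T_2\}$. It is the preimage of $\Delta$ under the continuous map $M\times T_2\to C\times C$ given by the inclusions, so it is closed. It is discrete, because $\{s\}\times T_2$ is open and meets $H$ only in $(s,s)$. And $T_2$ is uncountable: a countable $T_2$ would miss one of the uncountably many members of a family of pairwise disjoint Cantor sets (which exists because $C\cong C\times C$).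

Hence $(M\oplus T_2)^2$ is not Lindelöf. So the case $f=\mathrm{id}$ of Theorem 2 is easy. But $M\oplus T_2$ is not a counterexample. The identity map
$$M\oplus T_2\longrightarrow C\oplus T_2$$
is a condensation onto a separable metrizable space. The set $H$ is no longer discrete in $C\times T_2$: there it is a copy of $T_2$. The failure is precise. Nothing in $M$ remembers that the points of $B$ were isolated, and a coarser topology may let them converge again.

We need a Lindelöf $X$ for which no condensation can undo the isolation, at least over some Cantor set of positions. The idea is to keep the isolated points $B$ and to replace each $t\in T_1$ by *all* the ways in which an ultrafilter on the discrete set $B$ can converge to $t$. This blows $t$ up to a compact fiber inside the Čech–Stone compactification of the discrete space $B$. The coarsening above would now have to collapse whole fibers, so it is not one-to-one. More generally, we shall see that unwanted identifications over uncountably many positions always produce, in the limit, an identification of two points of $X$ itself. Limits taken at *one* position need only sets $T_i$ that meet all uncountable closed sets. Identifications between *two different* positions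 $u\ne v$ form subsets of $C^2$, and for these we need a two-dimensional version of the property of $T_1,T_2$. We begin with that.

## 3. Disjoint sets that meet every large compact set off the diagonal

A **line** is a set $\{u\}\times C$ or $C\times\{v\}$ in $C^2$. For example, $\{u\}\times C$ is an uncountable compact set covered by one line, while the graph of a homeomorphism $h:C\to C$ meets every line in exactly one point, so it is not covered by fewer than $\mathfrak c$ lines. Lemma 3 says that there is nothing in between.

**Lemma 3.** *If a compact $R\subset C^2$ is not covered by countably many lines, then it is not covered by fewer than $\mathfrak c$ lines.*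

*Proof.* First we make $R$ large everywhere. Remove from $R$ all relatively open subsets of $R$ that are covered by countably many lines. By second countability the removed part is a union of countably many such sets, so it is itself covered by countably many lines. Hence the rest, $R'$, is nonempty, and it is closed. No nonempty relatively open subset of $R'$ is covered by countably many lines: if $G$ is open in $R$ and $G\cap R'$ is covered by countably many lines, then so is $G$, since $G\setminus R'$ lies in the removed part; thus $G$ was removed and $G\cap R'=\emptyset$.

Now we build a tree of nonempty relatively clopen sets $O_s\subset R'$, $s\in 2^{<\omega}$, with $O_{s^\frown i}\subset O_s$, with $\max_{|s|=n}\operatorname{diam}O_s\to0$ as $n\to\infty$, and such that for $s\neq s'$ of the same length the first projections of $O_s,O_{s'}$ are disjoint, and so are the second projections. Start with $O_\emptyset=R'$. Given all $O_s$ with $|s|=n$, pick successively two points in each of them so that all $2^{n+1}$ points have distinct first coordinates and distinct second coordinates. This is possible because $O_s$ is not covered by the finitely many lines through the points already chosen. Around each new point take the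 trace on $O_s$ of a small clopen box of $C^2$. If the boxes are small enough, all first projections are pairwise disjoint, all second projections are pairwise disjoint, and the diameters are less than $2^{-n}$.

For $x\in2^\omega$ the decreasing nonempty compact sets $O_{x|n}$ intersect in one point $p_x\in R$. For $x\ne y$ the branches separate at some level, so $p_x$ and $p_y$ have different first and different second coordinates. Each line therefore contains at most one of the $\mathfrak c$ points $p_x$, and fewer than $\mathfrak c$ lines cannot cover $R$. $\square$

**Lemma 4.** *There are disjoint $T_1,T_2\subset C$ such that*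

$(*)$ *for all $i,j\in\{1,2\}$ and every compact $R\subset C^2\setminus\Delta$ not covered by countably many lines, $R\cap(T_i\times T_j)\ne\emptyset$.*

*Proof.* There are at most $\mathfrak c$ compact subsets of $C^2$. So we may enumerate all triples $(R,i,j)$ as in $(*)$, with repetitions if necessary, as $(R_\alpha,i_\alpha,j_\alpha)$, $\alpha<\mathfrak c$. At stage $\alpha$, fewer than $\mathfrak c$ points have been used. The lines $\{u\}\times C$ and $C\times\{u\}$ for used points $u$ are fewer than $\mathfrak c$ in number, so by Lemma 3 there is $(u,v)\in R_\alpha$ outside all of them. Then neither $u$ nor $v$ has been used, and $u\ne v$ because $R_\alpha\cap\Delta=\emptyset$. Put $u$ into $T_{i_\alpha}$ and $v$ into $T_{j_\alpha}$. Every point is put into a set at most once, so $T_1\cap T_2=\emptyset$. $\square$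

Fix such $T_1,T_2$ from now on. Two consequences are used constantly. Recall that every uncountable closed subset of $C$ contains a Cantor set (Cantor–Bendixson).

**Fact 5.** *If $P\subset C$ is closed and uncountable, then $|P\cap T_i|=\mathfrak c$ for $i=1,2$. In particular, a closed subset of $C$ that misses $T_i$ is countable, and $T_1,T_2$ are dense in $C$.*

*Proof.* $P$ contains a Cantor set, which is homeomorphic to $C\times C$, so $P$ contains $\mathfrak c$ pairwise disjoint Cantor sets. It suffices that each of them meets $T_i$. Inside one of them choose two disjoint Cantor sets $P',P''$. The compact set $P'\times P''$ misses $\Delta$. It is not covered by countably many lines: choose $u\in P'$ different from the countably many first coordinates of the vertical lines and $v\in P''$ different from the second coordinates of the horizontal ones; then $(u,v)$ is not covered. By $(*)$ it meets $T_i\times T_i$, so $T_i$ meets $P'$. Density follows because every nonempty clopen subset of $C$ is uncountable. $\square$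

**Fact 6.** *If $S\subset C$ is uncountable, then for each $i$ uncountably many $t\in T_i$ are limits of sequences of distinct points of $S\setminus\{t\}$.*

*Proof.* The set $S^d$ of accumulation points of $S$ is closed. The set $S\setminus S^d$ is a discrete subspace of $C$, hence countable, so $S^d$ is uncountable. By Fact 5, $|S^d\cap T_i|=\mathfrak c$, and every $t\in S^d$ is a limit of distinct points of $S\setminus\{t\}$. $\square$

Property $(*)$ really asks for more than the one-dimensional property of Section 2. Write $C=C_0\cup C_1$ with disjoint Cantor sets $C_0,C_1$ that are clopen in $C$, let $h$ be an involutive homeomorphism of $C$ that exchanges them, and let $T_0\subset C_0$ be such that $T_0$ and $C_0\setminus T_0$ both meet every uncountable closed subset of $C_0$. (Transport $T_1$ to $C_0$ by a homeomorphism $C\to C_0$: the complement of $T_1$ contains $T_2$.) Put $T=T_0\cup h(C_0\setminus T_0)$. Then $T$ meets every uncountable closed $P$. If $P\cap C_0$ is uncountable, $T_0$ meets it. Otherwise $h(P\cap C_1)$ is an uncountable closed subset of $C_0$ and meets $C_0\setminus T_0$. But $h(T)=h(T_0)\cup(C_0\setminus T_0)=C\setminus T$, so the graph of $h$, a compact subset of $C^2\setminus\Delta$ that is not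 covered by countably many lines, misses $T\times T$.

## 4. Blowing up the points of $T_1$ inside $\beta D$

**Ultrafilter limits.** We use two textbook tools. First, for a discrete set $D$ the points of $\beta D$ are the ultrafilters on $D$; the sets $\widehat A=\{p:A\in p\}$, $A\subset D$, form a base of clopen sets; and principal ultrafilters are identified with the points of $D$, which are isolated in $\beta D$ and dense in it. Second, if $\mathcal U$ is an ultrafilter on $\omega$ and $(z_n)$ is a sequence in a compact Hausdorff space, then $\mathcal U\text{-}\lim z_n$ is the unique point $z$ such that $\{n:z_n\in O\}\in\mathcal U$ for every neighborhood $O$ of $z$. For example, if $z_n\to z$ and $\mathcal U$ is free, then $\mathcal U\text{-}\lim z_n=z$. If $g$ is continuous, then $g(\mathcal U\text{-}\lim z_n)=\mathcal U\text{-}\lim g(z_n)$. If all $z_n$ lie in a closed set, so does the limit. In $\beta D$ we have the formula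
$$A\in\mathcal U\text{-}\lim z_n\iff\{n:A\in z_n\}\in\mathcal U. \tag{1}$$
If $A$ is in the limit $z$, then $\widehat A$ is a neighborhood of $z$ and the right side holds; if $A\notin z$, then $D\setminus A\in z$, so $\{n:D\setminus A\in z_n\}\in\mathcal U$ and the right side fails. For instance, let $z_n=b_n$ be distinct points of $D$. By (1), the limit along $\mathcal U$ is the ultrafilter $\{A:\{n:b_n\in A\}\in\mathcal U\}$, and different $\mathcal U$ give different limits. In $\beta D$ one sequence has many limits, and this is what we shall exploit.

**The construction.** Let $B=C\setminus T_1\supset T_2$, and let $D$ be $B$ with the discrete topology. Let $K_1=\beta D$, and let $\pi_1:K_1\to C$ be the continuous extension of the inclusion $D\to C$. Put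
$$X_1=D\cup\pi_1^{-1}(T_1)\subset\beta D.$$
Let $X_2=T_2$ with the topology of $C$, let $K_2=\beta X_2$, and let $\pi_2:K_2\to C$ be the continuous extension of the inclusion. Finally
$$X=X_1\oplus X_2,\qquad K=K_1\oplus K_2,\qquad K_{c,i}=\pi_i^{-1}(c)\quad(c\in C,\ i=1,2).$$
Since $T_2$ is dense in $C$ and $\pi_i(K_i)$ is compact and contains $T_2$, both $\pi_i$ are onto. Note that each $s\in T_2$ occurs twice in $X$: as an isolated point $s\in D\subset X_1$ and as a point of $X_2$. Note also:
$$\text{if }\pi_1(p)=c\text{ and }V\text{ is a neighborhood of }c\text{ in }C,\text{ then }V\cap B\in p. \tag{2}$$
Indeed $\pi_1^{-1}(V)$ is a neighborhood of $p$, so it contains some $\widehat A$ with $A\in p$; then $A\subset V\cap B$.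

The next fact says that $X$ meets each fiber either completely or in at most one point.

**Fact 7.** *For $t\in T_i$ we have $K_{t,i}\subset X$; moreover $K_{t,2}=\{t\}$ for $t\in T_2$. If $c\in C\setminus T_1$, then $X\cap K_{c,1}=\{c\}$, where $c\in D$ is principal. If $c\notin T_2$, then $X\cap K_{c,2}=\emptyset$. Hence $X\cap K_{c,i}$ is always compact.*

*Proof.* Since $\pi_1(b)=b$ for $b\in D$ and $\pi_2(s)=s$ for $s\in T_2$, everything is immediate from the definitions except $K_{t,2}=\{t\}$ (which also gives $K_{t,2}\subset X$). Let $z\in K_{t,2}$ with $z\ne t$, and take disjoint open $U\ni t$, $W\ni z$ in $K_2$. There is an open $V\ni t$ in $C$ with $V\cap T_2\subset U$. The open set $W\cap\pi_2^{-1}(V)$ contains $z$, so it meets the dense set $T_2$ in some point $s$. Then $s\in V\cap T_2\subset U$ and $s\in W$, a contradiction. $\square$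

**Fact 8.** *$X$ is Lindelöf.*

*Proof.* $X$ is regular $T_1$ as a subspace of the compact Hausdorff space $K$, and $X_2$ is separable metrizable. So let $\mathcal O$ be a cover of $X_1$ by open sets of $K_1$. For $t\in T_1$ the compact set $K_{t,1}\subset X_1$ is covered by a finite subfamily of $\mathcal O$, with union $O_t$. Since $\pi_1$ is a closed map, $V_t=C\setminus\pi_1(K_1\setminus O_t)$ is open; it contains $t$, and $\pi_1^{-1}(V_t)\subset O_t$. Countably many $V_t$ cover $T_1$; let $W$ be their union. The corresponding countably many members of $\mathcal O$ cover $X_1\cap\pi_1^{-1}(W)$. The set $C\setminus W$ is closed and misses $T_1$, so it is countable by Fact 5. The points of $X_1$ that may remain uncovered lie in $D\cap(C\setminus W)$, so they are countably many. $\square$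

**Fact 9.** *Every continuous map from $X$ to a compact Hausdorff space extends continuously to $K$.*

*Proof.* On $X_2$ this is the defining property of $\beta X_2$. On $X_1$, extend the restriction to $D$ over $\beta D$; the extension agrees with the given map on $X_1$ because $D$ is dense in $X_1$. $\square$

If $c_n\to c$ in $C$ with the $c_n$ distinct and different from $c$, then there are pairwise disjoint open $V_n\ni c_n$. Take the ball around $c_n$ whose radius $r_n$ is half the distance from $c_n$ to the compact set $\{c\}\cup\{c_m:m\ne n\}$; two balls that meet would give $d(c_n,c_m)<r_n+r_m\le d(c_n,c_m)$.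

**Fact 10.** *Let $c_n\to c$ in $C$ with the $c_n$ distinct and $\ne c$, and let $z_n\in K_{c_n,1}$. Then there are free ultrafilters $\mathcal U,\mathcal U'$ on $\omega$ such that $\mathcal U\text{-}\lim z_n\ne\mathcal U'\text{-}\lim z_n$, and both limits lie in $K_{c,1}$.*

*Proof.* Choose pairwise disjoint open $V_n\ni c_n$. By (2), $V_n\cap B\in z_n$. Let $\mathcal U$ be a free ultrafilter containing the set of even numbers and $\mathcal U'$ one containing the set of odd numbers. By (1), the first limit contains $\bigcup_{n\text{ even}}V_n\cap B$ and the second contains $\bigcup_{n\text{ odd}}V_n\cap B$. These sets are disjoint, so the ultrafilters differ. By continuity $\pi_1$ sends both limits to $\lim c_n=c$. $\square$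

## 5. A condensation is a closed embedding over some Cantor set

Let $f:X\to Y$ be a continuous bijection onto a regular $T_1$ space $Y$. As a continuous image of $X$, the space $Y$ has the covering property, so it is Lindelöf, hence normal, hence Tychonoff. Therefore $\beta Y$ exists, and Fact 9 gives a continuous extension $F:K\to\beta Y$ of $f$. *$F$ is injective on $X$*, and $F(X)=Y$. Every contradiction below is with this injectivity, except that Step 2 contradicts Step 1.

Here is where we are going. Let $Z=F^{-1}(Y)\supset X$. Since $F$ is a closed map and $Z$ is a full preimage, $F|Z:Z\to Y$ is closed. If $Z$ were equal to $X$, then $f$ would be a closed continuous bijection, so a homeomorphism, and we would be in the easy case $f=\mathrm{id}$. The trouble comes only from points $z\in K\setminus X$ with $F(z)=F(x)$ for some $x\in X$. We show that such $z$ occur over only countably many $c\in C$. There are three ways to have $F(z)=F(x)$: both points in one fiber $K_{c,i}$; the points in $K_{c,1}$ and $K_{c,2}$ over the same $c$; or the points over different $u\neq v$. Steps 1, 2, 3 bound these in turn.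

**Step 1** (no folding inside the fibers $K_{c,1}$). *The set $N=\{c\in C: F|K_{c,1}\text{ is not injective}\}$ is countable.*

Suppose not. By Fact 6 there are $t\in T_1$ and distinct $c_n\in N\setminus\{t\}$ with $c_n\to t$. Pick $z_n\ne z_n'$ in $K_{c_n,1}$ with $F(z_n)=F(z_n')$, and pairwise disjoint open $V_n\ni c_n$. Since $z_n\ne z_n'$, there is $A\subset B$ with $A\in z_n$ and $B\setminus A\in z_n'$. By (2) the sets $A_n=A\cap V_n$ and $A_n'=(B\setminus A)\cap V_n$ satisfy $A_n\in z_n$ and $A_n'\in z_n'$; they are disjoint subsets of $V_n\cap B$. Let $\mathcal U$ be a free ultrafilter on $\omega$, and put $z=\mathcal U\text{-}\lim z_n$, $z'=\mathcal U\text{-}\lim z_n'$. By (1), $\bigcup_nA_n\in z$ and $\bigcup_nA_n'\in z'$. These unions are disjoint, since $A_n\cap A_m'\subset V_n\cap V_m=\emptyset$ for $n\ne m$. So $z\ne z'$. Both lie in $K_{t,1}\subset X$, because $c_n\to t\in T_1$, and $F(z)=\mathcal U\text{-}\lim F(z_n)=\mathcal U\text{-}\lim F(z_n')=F(z')$. This contradicts the injectivity of $F$ on $X$.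

**Step 2** (no gluing of the two fibers over one point). *The set $L=\{c\in C:F(K_{c,1})\cap F(K_{c,2})\ne\emptyset\}$ is countable.*

Suppose not. By Fact 6 there are uncountably many $t\in T_2$ for which there are distinct $c_n\in L\setminus\{t\}$ with $c_n\to t$. Fix such $t$ and $c_n$, and pick $z_n\in K_{c_n,1}$, $w_n\in K_{c_n,2}$ with $F(z_n)=F(w_n)$. Every limit of $(w_n)$ along a free ultrafilter lies in $K_{t,2}=\{t\}$ by Fact 7. By Fact 10, $(z_n)$ has two different limits $z\ne z'$ in $K_{t,1}$ along free ultrafilters. Passing to the limit in $F(z_n)=F(w_n)$ along each of these ultrafilters shows that $F(z)$ and $F(z')$ both equal the value of $F$ at the point $t\in X_2$. So $t\in N$. This holds for uncountably many $t$, contradicting Step 1.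

(Here $z,z'$ need not lie in $X$. This is why we need Step 1 for all fibers, and not only injectivity on $X$.)

**Step 3** (identifications between different positions are small). *For $i,j\in\{1,2\}$ the set*
$$R_{ij}=\{(u,v)\in C^2\setminus\Delta:\ F(K_{u,i})\cap F(K_{v,j})\ne\emptyset\}$$
*is covered by countably many lines.*

The set $\{(z,w)\in K_i\times K_j:F(z)=F(w)\}$ is compact, so its image under $\pi_i\times\pi_j$ is compact, and $R_{ij}$ is this image minus $\Delta$. Hence $R_{ij}$ is closed in $C^2\setminus\Delta$, and it is the union of the compact sets $R_{ij}\cap\{(u,v):d(u,v)\ge1/n\}$, $n\geq1$. If $R_{ij}$ is not covered by countably many lines, then neither is one of these compact sets, and by $(*)$ there is $(u,v)\in R_{ij}\cap(T_i\times T_j)$. Then there are $z\in K_{u,i}\subset X$ and $w\in K_{v,j}\subset X$ with $F(z)=F(w)$. If $i\neq j$, the points lie in different summands; if $i=j$, they lie in different fibers, as $u\ne v$. So $z\ne w$, a contradiction with the injectivity of $F$ on $X$.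

**Step 4** (few positions have extra points). *For $i=1,2$ the set $Q_i=\{c\in C\setminus T_i:\ F(K_{c,i}\setminus X)\cap Y\ne\emptyset\}$ is countable.*

Suppose $Q_i$ is uncountable. For $c\in Q_i$ choose $z_c\in K_{c,i}\setminus X$ and $x_c\in X$ with $F(z_c)=F(x_c)$; this is possible since $Y=F(X)$. Let $x_c\in K_{v_c,j_c}$. Fix $j$ such that $Q=\{c\in Q_i:j_c=j\}$ is uncountable.

First we show that $v_c\ne c$ for all but countably many $c\in Q$. Suppose $v_c=c$.

- If $i=j=1$, then $x_c\in X$ and $z_c\notin X$ are different points of $K_{c,1}$ with the same value of $F$, so $c\in N$.
- If $i=j=2$, then $x_c\in X\cap K_{c,2}$, so this set is nonempty and $c\in T_2$ by Fact 7, contradicting $c\in Q_2\subset C\setminus T_2$.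
- If $i\ne j$, then $F(K_{c,1})\cap F(K_{c,2})\neq\emptyset$, so $c\in L$.

By Steps 1 and 2 this happens for only countably many $c$.

Next we find one $v$ that serves uncountably many $c$. For the remaining $c$ we have $(c,v_c)\in R_{ij}$. By Step 3 countably many lines cover these pairs. A vertical line $\{u\}\times C$ contains at most one of them, namely the one with $c=u$. So the countably many horizontal lines cover uncountably many of the pairs, and some horizontal line contains uncountably many. That is, there is $v$ such that $Q'=\{c\in Q:v_c=v\ne c\}$ is uncountable.

Finally we take a limit. Fact 6 gives uncountably many candidates for $t$, so we may choose $t\in T_i$ with $t\ne v$, and distinct $c_n\in Q'\setminus\{t\}$ with $c_n\to t$. Let $\mathcal U$ be a free ultrafilter on $\omega$, and put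
$$z=\mathcal U\text{-}\lim z_{c_n}\in K_{t,i}\subset X,\qquad w=\mathcal U\text{-}\lim x_{c_n}.$$
All $x_{c_n}$ lie in $X\cap K_{v,j}$, which is compact by Fact 7, so $w\in X\cap K_{v,j}$. By continuity $F(z)=F(w)$. Both points are in $X$, and $z\ne w$: they lie in different summands if $i\ne j$, and in different fibers if $i=j$, since $t\ne v$. This contradicts the injectivity of $F$ on $X$.

**Step 5** (choosing the Cantor set). *There is a Cantor set $P\subset C$ such that, with*
$$X_1^P=X_1\cap\pi_1^{-1}(P)\quad\text{and}\quad S=T_2\cap P\subset X_2,$$
*both $f|X_1^P$ and $f|S$ are closed embeddings into $Y$.*

The set $G=Q_1\cup Q_2$ is countable by Step 4, and $C$ contains uncountably many pairwise disjoint Cantor sets. So some Cantor set $P$ misses $G$. Let $Z=F^{-1}(Y)\supset X$. The map $F$ is closed, being continuous from a compact space to a Hausdorff space. If $A=A'\cap Z$ with $A'$ closed in $K$, then $F(A)=F(A')\cap Y$, because $Z$ is a full preimage. So $F|Z:Z\to Y$ is closed.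

Let $c\in P$. If $c\in T_i$, then $K_{c,i}\subset X$. If $c\notin T_i$, then $c\notin Q_i$ means that no point of $K_{c,i}\setminus X$ is mapped into $Y$. In both cases $Z\cap K_{c,i}=X\cap K_{c,i}$. Hence
$$Z\cap\pi_1^{-1}(P)=X_1^P,\qquad Z\cap\pi_2^{-1}(P)=X_2\cap\pi_2^{-1}(P)=S.$$
These sets are closed in $Z$, so the restrictions of $F|Z$ to them, which are $f|X_1^P$ and $f|S$, are closed maps into $Y$. They are also continuous and injective. Thus they are homeomorphisms onto closed subspaces of $Y$.

## 6. The closed discrete set in $Y\times Y$

We now repeat the easy argument of Section 2 over $P$. By Step 5, $f(X_1^P)\times f(S)$ is a closed subspace of $Y\times Y$ homeomorphic to $X_1^P\times S$. Since $S\subset T_2\subset B$, each $s\in S$ is also an isolated point $s\in D\cap\pi_1^{-1}(P)\subset X_1^P$. Let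
$$H=\{(s,s):s\in S\}\subset X_1^P\times S. \tag{3}$$

*Size.* $P$ is closed and uncountable, so $|H|=|S|=|P\cap T_2|=\mathfrak c$ by Fact 5.

*$H$ is discrete.* The set $\{s\}\times S$ is open in $X_1^P\times S$ and meets $H$ only in $(s,s)$.

*$H$ is closed.* Consider the continuous map $X_1^P\times S\to C\times C$, $(z,s)\mapsto(\pi_1(z),s)$. We claim that $H$ is the preimage of $\Delta$. Clearly $H$ is contained in it. Conversely, let $\pi_1(z)=s$. Since $s\in T_2$ and $T_1\cap T_2=\emptyset$, we have $s\notin T_1$, so $z\in X\cap K_{s,1}=\{s\}$ by Fact 7, and $(z,s)=(s,s)\in H$. As $\Delta$ is closed, so is $H$.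

So $Y\times Y$ contains a closed discrete set of cardinality $\mathfrak c$, and it is not Lindelöf. Theorem 2 is proved, and the answer to the question is: no, not in general, in ZFC. $\blacksquare$

## 7. Non-normality of $Y\times Y$

The same closed embedding gives more. The **extent** of a space is at least $\kappa$ if it has a closed discrete subset of size $\kappa$.

**Theorem 11.** *For the above $X$ and every one-to-one continuous $f:X\to Y$ onto a regular $T_1$ space $Y$:*

1. *$Y$ contains a closed separable metrizable subspace $S'$ such that $Y\times S'$ is not normal and contains a closed discrete set of size $\mathfrak c$.*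
2. *Consequently $Y\times Y$ is not normal and has extent at least $\mathfrak c$.*

*Proof.* Take $P$ and $S$ from Step 5 and put $S'=f(S)$, which is closed in $Y$ and homeomorphic to $S\subset C$. The product $f(X_1^P)\times f(S)$ is closed in $Y\times S'$ and in $Y\times Y$, and it is homeomorphic to $X_1^P\times S$. So Section 6 gives the closed discrete sets. Closed subspaces of normal spaces are normal, so it remains to show that $X_1^P\times S$ is not normal.

*Two closed sets to separate.* The set $H$ of (3) is closed. So is $E=(X_1^P\setminus D)\times S$, because the points of $D$ are isolated. They are disjoint, since $H\subset D\times S$. Suppose that $U\supset H$ and $W\supset E$ are disjoint open sets.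

*A uniform width on an uncountable set.* Since $s\in D$ is isolated and $(s,s)\in U$, for each $s\in S$ we can choose $n(s)\ge1$ with
$$\{s\}\times\{s'\in S:d(s,s')<1/n(s)\}\subset U.$$
As $S$ is uncountable, for some $n$ the set $S_n=\{s\in S:n(s)\le n\}$ is uncountable.

*A point of $E$ that $S_n$ approaches.* By Fact 6 some $t\in T_1$ is an accumulation point of $S_n$, and $t\in P$ since $P$ is closed. The sets $S_n\cap V$, where $V$ runs over the neighborhoods of $t$, are infinite and closed under finite intersections. So there is a free ultrafilter $z$ on $B$ containing all of them. Then $\pi_1(z)=t$: otherwise $t$ and $\pi_1(z)$ would have disjoint neighborhoods whose traces on $B$ both belong to $z$, by (2). Since $t\in T_1\cap P$, we have $z\in X_1^P\setminus D$.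

*The collision.* Choose $s'\in S_n$ with $d(s',t)<\frac1{2n}$. As $(z,s')\in E\subset W$, there is $A\in z$ with $(A\cap P)\times\{s'\}\subset W$; here $A\cap P$ is the set of points of $D$ in the neighborhood $\widehat A\cap X_1^P$ of $z$. The ultrafilter $z$ contains $A$, $S_n$ and the trace of every neighborhood of $t$, so there is $s\in A\cap S_n$ with $d(s,t)<\frac1{2n}$. Then $s\in A\cap P$, so $(s,s')\in W$. Also $d(s,s')<\frac1n\le\frac1{n(s)}$, so $(s,s')\in U$. This contradicts $U\cap W=\emptyset$. $\square$

## 8. Both summands have Lindelöf square

The example is a sum of two spaces, each of which by itself has a Lindelöf square.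

**Theorem 12.** *$X=X_1\oplus X_2$, where $X_2$ is separable metrizable and $X_1\times X_1$ is Lindelöf. So the class of Lindelöf spaces admitting a condensation onto a space with Lindelöf square is not closed under topological sums of two spaces, even if both summands have Lindelöf square and one of them is separable metrizable.*

*Proof.* Let $M$ be the space of Section 2 for the sets $T_1,T_2$ of Lemma 4: the set $C$, with points of $B$ isolated and points of $T_1$ having their usual neighborhoods. By Fact 5 the argument of Section 2 applies, and $M$ is Lindelöf.

*Reduction to $M^2$.* Let $\pi=\pi_1|X_1:X_1\to M$. It is onto. It is continuous, since for $b\in B$ the preimage of $\{b\}$ is $\{b\}$ by Fact 7, and this is open in $X_1$. Its fibers are compact by Fact 7. It has the following property: if $y\in M$ and $O\subset X_1$ is open with $\pi^{-1}(y)\subset O$, then $\pi^{-1}(V)\subset O$ for some open $V\ni y$ in $M$. For $y\in B$ take $V=\{y\}$. For $y\in T_1$ write $O=X_1\cap O'$ with $O'$ open in $K_1$; then $K_{y,1}\subset O'$, and $V=C\setminus\pi_1(K_1\setminus O')$ works, as in Fact 8.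

Assume that $M^2$ is Lindelöf, and let an open cover of $X_1^2$ be given. For $(y,y')\in M^2$ the compact set $\pi^{-1}(y)\times\pi^{-1}(y')$ is covered by finitely many members, with union $O$. By the tube lemma for products of compact sets there are open $G\supset\pi^{-1}(y)$ and $G'\supset\pi^{-1}(y')$ with $G\times G'\subset O$. By the property above there are open $V\ni y$, $V'\ni y'$ with $\pi^{-1}(V)\times\pi^{-1}(V')\subset O$. Countably many of the sets $V\times V'$ cover $M^2$, so countably many members of the given cover cover $X_1^2$. As $X_1^2$ is regular $T_1$, it is Lindelöf.

*$M^2$ is Lindelöf.* It is regular $T_1$. Given an open cover of $M^2$, choose for each point of $T_1\times T_1$ a $C^2$-open neighborhood contained in a member of the cover. Countably many of these cover $T_1\times T_1$; let $W$ be their union and $R=C^2\setminus W$. Then $R$ is compact in $C^2$ and $R\cap(T_1\times T_1)=\emptyset$. We must cover $R$ by countably many members.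

Each compact set $R\cap\{(u,v):d(u,v)\ge1/n\}$, $n\ge1$, lies in $C^2\setminus\Delta$ and misses $T_1\times T_1$. So by $(*)$ with $i=j=1$ it is covered by countably many lines. Hence $R\setminus\Delta$ is covered by countably many lines. The set $\{u:(u,u)\in R\}$ is closed in $C$ and misses $T_1$, so it is countable by Fact 5; thus $R\cap\Delta$ is countable. Each line, as a subspace of $M^2$, is homeomorphic to the Lindelöf space $M$, so it is covered by countably many members of the cover. Altogether countably many members suffice.

*The last assertion.* Both $X_1$ and $X_2$ have Lindelöf squares, so the identity is a condensation as required for each of them; and $X_2$ is separable metrizable. Their sum $X$ admits no condensation onto a space with Lindelöf square, by Theorem 2. $\square$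

**Remark (regularity of $Y$).** Regularity of $Y$ cannot be dropped altogether. Every $T_1$ space condenses, by the identity, onto the same set with the cofinite topology, since finite sets are closed in any $T_1$ space. The cofinite topology is $T_1$, and every open cover of it has a finite subcover: one nonempty member misses only finitely many points. A product of two spaces with this covering property has it too, so the square is compact in the covering sense.
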